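\title{Tight Beltrami fields on the round three-sphere}

\begin{abstract}
The planes orthogonal to a nowhere vanishing eigenfield of curl on the round $3$-sphere form a contact structure. We show that this structure can be tight exactly when the eigenvalue is an even nonzero integer. For odd eigenvalues every eigenfield has a zero, and for even eigenvalues other than $\pm2$ both tight and overtwisted structures occur. The tight fields are explicit: each is the sum of an eigenfield tangent to the standard contact planes and a small torus-invariant eigenfield that removes its zeros. For the eigenvalue $4$ we determine the exact range of the parameter in which this sum is tight.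
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb S^3=\{(z_1,z_2)\in\mathbb C^2:|z_1|^2+|z_2|^2=1\}$, $z_j=x_j+iy_j$, carry the round metric of curvature $1$ induced from $\mathbb C^2=\mathbb R^4$. We orient it as the boundary of the unit ball and write $\mathrm{vol}$ for its volume form. For a vector field $V$ with metric dual $1$-form $V^\flat$, the curl is $\operatorname{curl}V=(\ast\,dV^\flat)^\sharp$; equivalently, $\iota_{\operatorname{curl}V}\mathrm{vol}=dV^\flat$. A \emph{Beltrami field} with eigenvalue $\lambda$ is a vector field with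
\[
\operatorname{curl}V=\lambda V,\qquad \operatorname{div}V=0,
\]
where $\lambda\ne0$ is a constant. The nonzero eigenvalues of curl on the round $\mathbb S^3$ are $\pm(k+2)$, $k=0,1,2,\dots$.

A $1$-form $\alpha$ on a $3$-manifold is a \emph{contact form} if $\alpha\wedge d\alpha$ vanishes nowhere, and its kernel $\xi=\ker\alpha$ is then a \emph{contact structure}. An \emph{overtwisted disk} for $\xi$ is an embedded disk $D$ with $T_pD=\xi_p$ for all $p\in\partial D$. The structure $\xi$ is \emph{overtwisted} if it has such a disk and \emph{tight} otherwise. A diffeomorphism carries overtwisted disks to overtwisted disks, so both properties are invariant under diffeomorphisms. The \emph{standard contact structure} $\xi_{\mathrm{std}}$ on $\mathbb S^3$ is the kernel of $\sum_j(x_j\,dy_j-y_j\,dx_j)$; at a point $p$ it is the plane orthogonal to $p$ and $ip$. It is tight by Bennequin's theorem.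

If a Beltrami field $V$ vanishes nowhere, then $V^\flat\wedge dV^\flat=\lambda|V|^2\,\mathrm{vol}$ vanishes nowhere, so the planes orthogonal to $V$ form a contact structure $\xi_V=\ker V^\flat$. We call $V$ \emph{tight} or \emph{overtwisted} according to the type of $\xi_V$; both words presuppose that $V$ has no zero. The following question is taken from \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Do there exist tight Beltrami fields on $\mathbb S^3$ with eigenvalue $\lambda\ne\pm2$?}
\medskip

The eigenvalues $\pm2$ are set aside because every nonzero Beltrami field with such an eigenvalue has constant length and is tight (Corollary~\ref{cor:two}). For larger $|\lambda|$ there are two reasons to expect a negative answer. First, the unit form $u=V^\flat/|V|$ satisfies $u\wedge du=\lambda\,\mathrm{vol}$, so $|\lambda|$ measures the rate at which the planes $\xi_V$ twist, and this rate is the same at every point. Overtwisted disks come from twisting. For the contact form $\cos r\,dz+r\sin r\,d\varphi$ on $\mathbb R^3$, in cylindrical coordinates, the planes are horizontal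 on the axis, turn about the rays, and are horizontal again at $r=\pi$, so that $\{z=0,\ r\le\pi\}$ is an overtwisted disk. On a sphere of fixed size, faster twisting should make room for such a disk. Second, the most symmetric fields behave in this way: for $|\lambda|>2$, every nonzero Beltrami field invariant under the torus of rotations of $z_1$ and $z_2$ is overtwisted (Proposition~\ref{prop:nu} and Remark~\ref{rem:unique}).

The answer is nevertheless positive.

\begin{theorem}\label{thm:main}
For every integer $l\ge1$ there is a nowhere vanishing Beltrami field on the round $\mathbb S^3$ with eigenvalue $2l$, and one with eigenvalue $-2l$, whose contact structure is tight. This structure is carried to $\xi_{\mathrm{std}}$ by an isotopy, composed with an orientation-reversing isometry in the case $-2l$.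
\end{theorem}

The second theorem treats all eigenvalues. It shows that a tight Beltrami field with eigenvalue $\lambda$ exists exactly when $\lambda$ is an even nonzero integer.

\begin{theorem}\label{thm:list}
Let $\lambda=\pm(k+2)$, $k\ge0$.
\begin{enumerate}
\item[(1)] If $k$ is odd, every Beltrami field with eigenvalue $\lambda$ has a zero.
\item[(2)] If $k$ is even, tight Beltrami fields with eigenvalue $\lambda$ exist. They form a nonempty open subset of the eigenspace.
\item[(3)] Overtwisted Beltrami fields with eigenvalue $\lambda$ exist if and only if $k$ is even and $k\ge2$.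
\end{enumerate}
\end{theorem}

For the first new eigenvalue, $\lambda=4$, the passage from tight to overtwisted can be located exactly in a one-parameter family.

\begin{theorem}\label{thm:four}
For $a\in\mathbb R$, the vector field dual to
\begin{multline*}
\alpha_a=\operatorname{Re}\big(z_1^2(z_1\,dz_2-z_2\,dz_1)\big)\\
+a\big[(2-3|z_1|^2)(x_1\,dy_1-y_1\,dx_1)+(1-3|z_1|^2)(x_2\,dy_2-y_2\,dx_2)\big]
\end{multline*}
is a Beltrami field with eigenvalue $4$. It has zeros if and only if $a\in\{0,\pm1\}$, is tight if and only if $0<|a|<1$, and is overtwisted if and only if $|a|>1$.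
\end{theorem}

Tightness asserts that no disk of a certain kind exists, and it cannot be read off from a formula. We prove it by deformation: we join the given form to the standard contact form by a straight segment and show that the segment consists of contact forms. Section~\ref{sec:segment} turns this into a pointwise inequality and exhibits eigenfields that satisfy it away from one circle, on which they vanish. The torus-invariant eigenfields of Section~\ref{sec:torus} remove these zeros. We carry this out by hand for $\lambda=4$ in Section~\ref{sec:four} and for all even eigenvalues in Section~\ref{sec:even}. The obstruction for odd eigenvalues comes first, in Section~\ref{sec:parity}.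

\section{Eigenforms and the Hopf coframe}\label{sec:coframe}

We work with $1$-forms. The Hodge star is determined by $\alpha\wedge\ast\beta=\langle\alpha,\beta\rangle\,\mathrm{vol}$; for a positive orthonormal coframe $(e_1,e_2,e_3)$ it gives $\ast e_1=e_2\wedge e_3$ and its cyclic versions, and $\ast\ast=1$. We extend $\ast$ complex-linearly to complex-valued forms. For $\alpha=V^\flat$ the equation $\operatorname{curl}V=\lambda V$ reads
\[
d\alpha=\lambda\ast\alpha .
\]
We let $E_\lambda$ be the space of smooth real $1$-forms that satisfy it and call them \emph{$\lambda$-eigenforms}. Since $d\ast V^\flat=(\operatorname{div}V)\,\mathrm{vol}$ and $\lambda\,d\ast\alpha=dd\alpha=0$, the divergence condition is automatic for $\lambda\ne0$. Thus $E_\lambda$ is the space of duals of Beltrami fields with eigenvalue $\lambda$.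

Besides Bennequin's theorem we use three standard results.
\begin{itemize}
\item \emph{Gray's stability theorem.} If $\gamma_\sigma$, $0\le\sigma\le1$, is a smooth family of contact forms on a closed manifold, there is an isotopy $\psi_\sigma$ with $\psi_0=\mathrm{id}$ and $d\psi_\sigma(\ker\gamma_0)=\ker\gamma_\sigma$.
\item \emph{The Borsuk--Ulam theorem.} A continuous map $f:\mathbb S^n\to\mathbb R^n$ with $f(-x)=-f(x)$ has a zero.
\item \emph{Spherical harmonics.} Let $\Delta=\operatorname{div}\operatorname{grad}$ on $\mathbb S^3$ and let $k\ge0$ be an integer. The solutions of $\Delta f=-k(k+2)f$ are the restrictions of the homogeneous harmonic polynomials of degree $k$ on $\mathbb R^4$.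
\end{itemize}
A nowhere vanishing element of $E_\lambda$ is a contact form, so Gray's theorem has the following consequence.

\begin{lemma}\label{lem:path}
Let $\lambda\neq0$. If two forms in $E_\lambda$ are joined by a segment of nowhere vanishing forms, their kernels are isotopic; they are both tight or both overtwisted.
\end{lemma}

The sign of $\lambda$ plays no role. Let $\rho(z_1,z_2)=(z_1,\bar z_2)$, an orientation-reversing isometry with $\rho^2=\mathrm{id}$. Then $\rho^*\ast\alpha=-\ast\rho^*\alpha$, so $\rho^*$ is an isomorphism $E_\lambda\to E_{-\lambda}$. It preserves the properties of having a zero, being tight and being overtwisted, because $\rho$ carries $\ker\rho^*\alpha$ to $\ker\alpha$. If $\psi$ carries $\ker\alpha$ to $\xi_{\mathrm{std}}$, then $\psi\circ\rho$ carries $\ker\rho^*\alpha$ to $\xi_{\mathrm{std}}$. It therefore suffices to prove the theorems for $\lambda>0$, and \emph{we assume $\lambda>0$ from now on}.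

All computations are made in a global coframe of $2$-eigenforms. On $\mathbb S^3$ put
\[
\omega_j=x_j\,dy_j-y_j\,dx_j=\operatorname{Im}(\bar z_j\,dz_j),\qquad \theta_3=\omega_1+\omega_2,\qquad \eta=z_1\,dz_2-z_2\,dz_1=\theta_1+i\theta_2,
\]
with $\theta_1,\theta_2$ real. Thus $\xi_{\mathrm{std}}=\ker\theta_3$. Let $\epsilon_{ijm}$ be the sign of the permutation $(i,j,m)$ of $(1,2,3)$, and $0$ if two indices agree.

\begin{lemma}\label{lem:coframe}
The triple $(\theta_1,\theta_2,\theta_3)$ is a positive orthonormal coframe, $\ast\eta=dz_1\wedge dz_2$, and $d\theta_i=2\ast\theta_i$ for $i=1,2,3$. The dual frame $(X_1,X_2,X_3)$ is divergence free and satisfies $[X_i,X_j]=-2\sum_m\epsilon_{ijm}X_m$.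
\end{lemma}

\begin{proof}
The group $SU(2)$ acts transitively on $\mathbb S^3$ by orientation-preserving isometries, so its action commutes with $\ast$. It preserves $\theta_3=\operatorname{Im}\sum_j\bar z_j\,dz_j$, because it is unitary, and it preserves $\eta=\det(z,dz)$ and $dz_1\wedge dz_2$, because its elements have determinant $1$. So the first three claims may be checked at the point $(1,0)$. On the tangent space there, $dx_1=0$, the covectors $dy_1,dx_2,dy_2$ are orthonormal, and $\mathrm{vol}=dy_1\wedge dx_2\wedge dy_2$. Further $\theta_3=dy_1$, $\theta_1=dx_2$, $\theta_2=dy_2$, so $\theta_1\wedge\theta_2\wedge\theta_3=\mathrm{vol}$. Next,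
\begin{gather*}
d\theta_3=2(dx_1\wedge dy_1+dx_2\wedge dy_2)=2\,\theta_1\wedge\theta_2=2\ast\theta_3,\\
\ast\eta=\theta_2\wedge\theta_3+i\,\theta_3\wedge\theta_1=i\,dy_1\wedge(dx_2+i\,dy_2)=dz_1\wedge dz_2 .
\end{gather*}
Since $d\eta=2\,dz_1\wedge dz_2$, we get $d\eta=2\ast\eta$, whose real and imaginary parts are the equations for $\theta_1$ and $\theta_2$. The fields $X_i=\theta_i^\sharp$ are divergence free since $\theta_i\in E_2$. Finally, the functions $\theta_m(X_j)$ are constant, so $\theta_m([X_i,X_j])=-d\theta_m(X_i,X_j)=-2\epsilon_{ijm}$.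
\end{proof}

Every real $1$-form on $\mathbb S^3$ can be written uniquely as
\begin{equation}\label{eq:split}
\alpha=\alpha^\perp+p\,\theta_3,\qquad \alpha^\perp=\operatorname{Re}(w\eta),\qquad p=\langle\alpha,\theta_3\rangle,
\end{equation}
with a complex function $w=u+iv$. Indeed $\operatorname{Re}(w\eta)=u\theta_1-v\theta_2$, which also shows that $|\alpha^\perp|=|w|$ and $|\alpha|^2=|w|^2+p^2$.

\section{Odd eigenvalues force a zero}\label{sec:parity}

The coframe turns a $1$-form into a map $\mathbb S^3\to\mathbb R^3$ with the same zeros. To apply the Borsuk--Ulam theorem we must know how this map behaves under $x\mapsto-x$, and the equation for the components decides this.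

\begin{lemma}\label{lem:components}
Let $\alpha=\sum_if_i\theta_i\in E_{k+2}$, $k\ge0$. Then each $f_i$ is the restriction of a homogeneous harmonic polynomial of degree $k$. In particular $E_{k+2}$ is finite-dimensional and $f_i(-x)=(-1)^kf_i(x)$.
\end{lemma}

\begin{proof}
We sum over repeated indices. Since $df_m=(X_jf_m)\theta_j$ and $\theta_j\wedge\theta_m=\epsilon_{ijm}\ast\theta_i$,
\[
d\alpha=(X_jf_m)\,\theta_j\wedge\theta_m+2f_i\ast\theta_i=\big((Cf)_i+2f_i\big)\ast\theta_i,\qquad (Cf)_i:=\epsilon_{ijm}X_jf_m .
\]
So $d\alpha=(k+2)\ast\alpha$ means $Cf=kf$. The fields $X_j$ are divergence free, so $\operatorname{div}(g_jX_j)=X_jg_j$ for any functions $g_j$. This gives $X_jf_j=0$, and, applied to $\operatorname{grad}g=(X_jg)X_j$, it gives $\Delta=X_jX_j$. Using $\epsilon_{ijm}\epsilon_{mpq}=\delta_{ip}\delta_{jq}-\delta_{iq}\delta_{jp}$ we compute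
\[
(C^2f)_i=\epsilon_{ijm}\epsilon_{mpq}X_jX_pf_q=X_jX_if_j-\Delta f_i=X_i(X_jf_j)+[X_j,X_i]f_j-\Delta f_i .
\]
The first term vanishes, and $[X_j,X_i]f_j=-2\epsilon_{jim}X_mf_j=-2\epsilon_{imj}X_mf_j=-2(Cf)_i$. Hence $k^2f_i=-2kf_i-\Delta f_i$, that is, $\Delta f_i=-k(k+2)f_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:list}(1)]
For odd $k$ the map $(f_1,f_2,f_3):\mathbb S^3\to\mathbb R^3$ is odd. By the Borsuk--Ulam theorem it vanishes at some point, and $\alpha$ vanishes there.
\end{proof}

For $k=0$ the components are constants, so $E_2$ is spanned by $\theta_1,\theta_2,\theta_3$.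

\section{The segment to the standard contact form}\label{sec:segment}

Lemma~\ref{lem:path} compares forms inside one eigenspace, and for $\lambda>2$ we do not yet have a tight form in $E_\lambda$ to compare with. So the path must leave $E_\lambda$ and end at $\theta_3\in E_2$. On the straight segment, $d$ acts on the two ends by known multiples of $\ast$, and the contact condition becomes a quadratic inequality at each point. It says that $\alpha$ may point in any direction that is not too close to $-\theta_3$.

\begin{lemma}\label{lem:angle}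
Let $\lambda\ge2$ and let $\alpha=\alpha^\perp+p\,\theta_3\in E_\lambda$ be nowhere vanishing. Suppose that
\begin{equation}\label{eq:angle}
(\lambda-2)\,|p|<2\sqrt{2\lambda}\;|\alpha^\perp|\qquad\text{at every point where }p<0 .
\end{equation}
Then $\ker\alpha$ is isotopic to $\xi_{\mathrm{std}}$, and hence tight.
\end{lemma}

\begin{proof}
Put $\gamma_\sigma=(1-\sigma)\alpha+\sigma\theta_3$ for $0\le\sigma\le1$. Then $d\gamma_\sigma=\ast\big(\lambda(1-\sigma)\alpha+2\sigma\theta_3\big)$, so $\gamma_\sigma\wedge d\gamma_\sigma=Q\,\mathrm{vol}$ with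
\begin{equation}\label{eq:Q}
Q=\lambda(1-\sigma)^2|\alpha|^2+(\lambda+2)\,\sigma(1-\sigma)\,p+2\sigma^2 .
\end{equation}
The first and third terms are nonnegative and, since $\alpha\ne0$, not both zero. So $Q>0$ if $p\ge0$ or $\sigma\in\{0,1\}$. Let $p<0$ and $0<\sigma<1$. Squaring \eqref{eq:angle} and adding $8\lambda p^2$ to both sides gives $(\lambda+2)^2p^2<8\lambda|\alpha|^2$, that is, $(\lambda+2)|p|<2\sqrt{2\lambda}\,|\alpha|$. By the inequality of arithmetic and geometric means,
\[
\lambda(1-\sigma)^2|\alpha|^2+2\sigma^2\ \ge\ 2\sqrt{2\lambda}\,\sigma(1-\sigma)|\alpha|\ >\ (\lambda+2)\,\sigma(1-\sigma)\,|p|,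
\]
and $Q>0$. Thus all $\gamma_\sigma$ are contact forms. By Gray's theorem $\ker\gamma_0=\ker\alpha$ is isotopic to $\ker\gamma_1=\xi_{\mathrm{std}}$, which is tight by Bennequin's theorem.
\end{proof}

The sign of $\lambda$ matters in this lemma: for $\lambda<0$ the quantity $Q$ has opposite signs at $\sigma=0$ and $\sigma=1$, so no path of contact forms joins $\alpha$ to $\theta_3$. This is why Theorem~\ref{thm:main} needs a reflection for negative eigenvalues.

\begin{corollary}\label{cor:two}
Every nonzero form in $E_2$ has constant length and is tight.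
\end{corollary}

\begin{proof}
Such a form has constant components. If $p\ge0$ or $\alpha^\perp\ne0$, then \eqref{eq:angle} holds. Otherwise $\alpha$ is a negative multiple of $\theta_3$, and $\ker\alpha=\xi_{\mathrm{std}}$.
\end{proof}

The simplest way to satisfy \eqref{eq:angle} is to have $p=0$ everywhere, so we look for eigenforms $\operatorname{Re}(w\eta)$. Powers of $z_1$ provide them.

\begin{lemma}\label{lem:mu}
For $k\ge0$ the form $\mu_{k+2}=\operatorname{Re}(z_1^k\eta)$ lies in $E_{k+2}$, is orthogonal to $\theta_3$, and has length $|z_1|^k$.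
\end{lemma}

\begin{proof}
Since $dz_1\wedge\eta=z_1\,dz_1\wedge dz_2$ and $d\eta=2\,dz_1\wedge dz_2$,
\[
d(z_1^k\eta)=kz_1^k\,dz_1\wedge dz_2+2z_1^k\,dz_1\wedge dz_2=(k+2)\,z_1^k\ast\eta .
\]
Take real parts. The other claims follow from \eqref{eq:split} with $w=z_1^k$, $p=0$.
\end{proof}

For $\alpha=\mu_{k+2}$, formula \eqref{eq:Q} gives $Q=(k+2)(1-\sigma)^2|z_1|^{2k}+2\sigma^2$. So the segment from $\mu_{k+2}$ to $\theta_3$ consists of contact forms except at its initial point, where, for $k\ge1$, the form vanishes along the great circle
\[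
K=\{z_1=0\}.
\]
Adding a small multiple of $\theta_3$ removes the zeros and gives a structure isotopic to $\xi_{\mathrm{std}}$, but it leaves the eigenspace. What we need is a substitute for $\theta_3$ inside $E_{k+2}$: an eigenform $\nu$ with $\langle\nu,\theta_3\rangle>0$ along $K$. Near $K$ the sum $\mu_{k+2}+a\nu$ then has $p>0$, and away from $K$ the term $\mu_{k+2}$ dominates when $a>0$ is small. For odd $k$ no such $\nu$ exists, since by Lemma~\ref{lem:components} the function $\langle\nu,\theta_3\rangle$ takes opposite values at antipodal points of $K$.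

\section{Forms invariant under the torus}\label{sec:torus}

The torus $T^2$ acts by $(z_1,z_2)\mapsto(e^{ic_1}z_1,e^{ic_2}z_2)$. It preserves $\theta_3$ and acts transitively on $K$. For an invariant form $\nu$ the function $\langle\nu,\theta_3\rangle$ is therefore constant on $K$, and positivity along $K$ becomes a normalization. Invariance also reduces the eigenvalue equation to ordinary differential equations in the variable
\[
t=|z_1|^2\in[0,1].
\]
On the dense open set $0<t<1$ write $z_1=\sqrt t\,e^{i\varphi_1}$, $z_2=\sqrt{1-t}\,e^{i\varphi_2}$. Then $\omega_1=t\,d\varphi_1$ and $\omega_2=(1-t)\,d\varphi_2$.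

\begin{lemma}\label{lem:torus}
Let $A,B$ be real polynomials and put $F=tA$, $G=(1-t)B$ and
\[
\nu=A(t)\,\omega_1+B(t)\,\omega_2,
\]
a smooth form on $\mathbb S^3$ that equals $F\,d\varphi_1+G\,d\varphi_2$ where $0<t<1$.
\begin{enumerate}
\item[(a)] $\nu\in E_\lambda$ if and only if, for $0<t<1$,
\begin{equation}\label{eq:system}
F'=\frac{\lambda}{2}\,\frac{G}{1-t},\qquad G'=-\frac{\lambda}{2}\,\frac{F}{t}.
\end{equation}
\item[(b)] $|\nu|^2=tA^2+(1-t)B^2$ and $\langle\nu,\theta_3\rangle=F+G$.
\item[(c)] If $\nu$ is a contact form and $G(t_0)=0$ for some $t_0\in(0,1)$, then $\ker\nu$ is overtwisted.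
\end{enumerate}
\end{lemma}

\begin{proof}
Since $(d\sqrt t)^2+(d\sqrt{1-t})^2=\frac{dt^2}{4t}+\frac{dt^2}{4(1-t)}$, the metric is
\[
g=\frac{dt^2}{4t(1-t)}+t\,d\varphi_1^2+(1-t)\,d\varphi_2^2,
\]
with orthonormal coframe $e_0=dt/\big(2\sqrt{t(1-t)}\big)$, $e_1=\sqrt t\,d\varphi_1$, $e_2=\sqrt{1-t}\,d\varphi_2$. To find the orientation, use $\theta_3=t\,d\varphi_1+(1-t)\,d\varphi_2$ and $d\theta_3=dt\wedge d\varphi_1-dt\wedge d\varphi_2$:
\[
2\,\mathrm{vol}=\theta_3\wedge d\theta_3=\big(t+(1-t)\big)\,dt\wedge d\varphi_1\wedge d\varphi_2=2\,e_0\wedge e_1\wedge e_2 .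
\]
So $(e_0,e_1,e_2)$ is positive. From $\ast e_1=-e_0\wedge e_2$ and $\ast e_2=e_0\wedge e_1$ we get
\[
\ast\, d\varphi_1=-\frac1{2t}\,dt\wedge d\varphi_2,\qquad \ast\, d\varphi_2=\frac1{2(1-t)}\,dt\wedge d\varphi_1 .
\]
Comparing $d\nu=F'\,dt\wedge d\varphi_1+G'\,dt\wedge d\varphi_2$ with $\lambda\ast\nu$ gives \eqref{eq:system}, and an identity between smooth forms that holds on a dense set holds everywhere. This is (a). For (b), write $\omega_1=\sqrt t\,e_1$ and $\omega_2=\sqrt{1-t}\,e_2$; these are orthogonal, of squared lengths $t$ and $1-t$, and $\theta_3=\omega_1+\omega_2$. The formulas extend to $t=0,1$ by continuity.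

For (c), let $D=\{(\sqrt{1-|z_2|^2},z_2):|z_2|^2\le1-t_0\}$. It is a graph over a closed disk of radius less than $1$, hence an embedded disk; it is a meridian disk of the solid torus $\{t\ge t_0\}$. Along $\partial D=\{\varphi_1=0,\ t=t_0\}$ the plane $TD$ is spanned by $\partial_t$ and $\partial_{\varphi_2}$, and there $\nu(\partial_t)=0$ and $\nu(\partial_{\varphi_2})=G(t_0)=0$. So $TD\subset\ker\nu$, and both are planes because $\nu\ne0$.
\end{proof}

The planes $\ker\nu$ contain $\partial_t$, and the direction of the vector $(F,G)$ records how they turn about it. For a solution of \eqref{eq:system} we have $FG'-GF'=-\frac\lambda2|\nu|^2$, so this vector turns clockwise as $t$ increases, wherever it is nonzero. It starts on the axis $F=0$ and ends on the axis $G=0$, and part (c) applies as soon as it meets the axis $G=0$ before $t=1$. For $\lambda=2$ the solution $F=t$, $G=1-t$ gives $\nu=\theta_3$, and the vector makes a quarter turn only. Figure~\ref{fig:curves} compares this with the solution for $\lambda=4$ used in the next section.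

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.3]
\draw[->] (-1.25,0) -- (1.3,0) node[right] {$F$};
\draw[->] (0,-0.6) -- (0,1.25) node[above] {$G$};
\draw[dashed,thick] (0,1) -- (1,0);
\draw[thick,domain=0:1,samples=60,smooth] plot ({\x*(2-3*\x)},{(1-\x)*(1-3*\x)});
\fill (0,1) circle (0.6pt) node[left] {$t=0$};
\fill (1,0) circle (0.6pt) node[below] {$t=1$};
\fill (-1,0) circle (0.6pt) node[above] {$t=1$};
\fill (0.3333,0) circle (0.6pt) node[below right] {$t=\frac13$};
\node at (0.75,0.6) {$\lambda=2$};
\node at (-0.7,-0.35) {$\lambda=4$};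
\end{tikzpicture}
\caption{The curves $t\mapsto(F(t),G(t))$, $t=|z_1|^2\in[0,1]$, of two torus-invariant eigenforms $F\,d\varphi_1+G\,d\varphi_2$ of curl on $\mathbb S^3$. Dashed: eigenvalue $2$, $F=t$, $G=1-t$, a quarter turn about the origin. Solid: eigenvalue $4$, $F=t(2-3t)$, $G=(1-t)(1-3t)$, three quarter turns. The zero of $G$ at $t=\frac13$ produces an overtwisted disk.}
\label{fig:curves}
\end{figure}

\section{The eigenvalue 4}\label{sec:four}

For $\lambda=4$ take $A=2-3t$ and $B=1-3t$. Then $F=2t-3t^2$ and $G=1-4t+3t^2$ satisfy $F'=2-6t=2B$ and $G'=-4+6t=-2A$, which is \eqref{eq:system}. So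
\[
\nu_4=(2-3t)\,\omega_1+(1-3t)\,\omega_2\in E_4,
\]
and the form in Theorem~\ref{thm:four} is $\alpha_a=\mu_4+a\nu_4\in E_4$. The function $\langle\nu_4,\theta_3\rangle=F+G=1-2t$ equals $1$ on $K$, as required, but it is negative for $t>\frac12$. In that region condition \eqref{eq:angle} has to be checked.

\begin{proof}[Proof of Theorem~\ref{thm:four}]
We first find the splitting \eqref{eq:split}. From $\bar z_1\bar z_2\eta=|z_1|^2\,\bar z_2\,dz_2-|z_2|^2\,\bar z_1\,dz_1$ we get
\[
\operatorname{Re}(i\bar z_1\bar z_2\eta)=-\operatorname{Im}(\bar z_1\bar z_2\eta)=(1-t)\,\omega_1-t\,\omega_2,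
\]
and adding $(1-2t)(\omega_1+\omega_2)$ gives $\nu_4$. Hence, for real $s$ and $a$,
\begin{equation}\label{eq:four}
s\mu_4+a\nu_4=\operatorname{Re}\big((sz_1^2+ia\,\bar z_1\bar z_2)\,\eta\big)+a(1-2t)\,\theta_3 .
\end{equation}

\emph{Zeros.} Let $a\ne0$. At a zero of \eqref{eq:four} the $\theta_3$-component vanishes, so $t=\frac12$, and $sz_1^2=-ia\bar z_1\bar z_2$. Since $|z_1^2|=|z_1z_2|=\frac12$ for $t=\frac12$, this forces $|s|=|a|$. Thus
\begin{equation}\label{eq:nozero}
s\mu_4+a\nu_4\ \text{ vanishes nowhere if }a\ne0\text{ and }|s|\ne|a| .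
\end{equation}
In particular $\alpha_a$ has no zero for $a\notin\{0,\pm1\}$. The form $\alpha_0=\mu_4$ vanishes on $K$. For $a=\pm1$, the point $(z_1,z_2)=\frac1{\sqrt2}(1,-ia)$ has $t=\frac12$ and $z_1^2+ia\bar z_1\bar z_2=\frac12+\frac12(ia)^2=0$, so $\alpha_a$ vanishes there.

\emph{The range $|a|>1$.} By \eqref{eq:nozero}, the segment $s\mu_4+a\nu_4$, $0\le s\le1$, consists of nowhere vanishing forms. It joins $a\nu_4$ to $\alpha_a$. The contact form $\nu_4$ has $G(\frac13)=0$, so $\ker\nu_4$ is overtwisted by Lemma~\ref{lem:torus}(c), and $\ker\alpha_a$ is overtwisted by Lemma~\ref{lem:path}.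

\emph{The range $0<|a|<1$.} The map $(z_1,z_2)\mapsto(z_1,-z_2)$ sends $\eta$ to $-\eta$ and fixes $z_1,\omega_1,\omega_2$, so it pulls $\alpha_a$ back to $-\mu_4+a\nu_4=-\alpha_{-a}$. We may therefore assume $0<a<1$. For $\lambda=4$, condition \eqref{eq:angle} reads $|p|<2\sqrt2\,|\alpha_a^\perp|$ where $p<0$. By \eqref{eq:four}, $p=a(1-2t)$ is negative exactly for $t>\frac12$. There, using $\sqrt{t(1-t)}\le\frac12$ and $a<1$,
\[
|\alpha_a^\perp|=|z_1^2+ia\bar z_1\bar z_2|\ge t-a\sqrt{t(1-t)}\ge t-\tfrac12,\qquad |p|=2a\,(t-\tfrac12)<2\,(t-\tfrac12).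
\]
So $|p|<2|\alpha_a^\perp|$, and Lemma~\ref{lem:angle} shows that $\ker\alpha_a$ is tight.

The three cases cover all real $a$, and having a zero, being tight and being overtwisted exclude one another. This gives the three equivalences.
\end{proof}

Neither generator of the family is tight: $\mu_4$ has zeros and $\nu_4$ is overtwisted. The form $\nu_4$ helps only because of its sign along $K$, and it must be used in a small amount. As $|a|$ grows past $1$, the type changes at a parameter where the form has a zero; by Lemma~\ref{lem:path} it cannot change anywhere else.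

\section{All even eigenvalues}\label{sec:even}

Let $\lambda=2l$ with an integer $l\ge1$. To solve \eqref{eq:system}, write $G=y$. The second equation gives $F=-ty'/l$, and the first becomes
\begin{equation}\label{eq:ode}
(1-t)(ty')'+l^2y=0 .
\end{equation}
We normalize $y(0)=1$, which is the value of $F+G$ on $K$. For $y=\sum_jc_jt^j$ we have $(ty')'=\sum_jj^2c_jt^{j-1}$, so the vanishing of the coefficient of $t^j$ in \eqref{eq:ode} is the recursion
\[
(j+1)^2c_{j+1}=(j^2-l^2)\,c_j,\qquad c_0=1 .
\]
Here the parity of $\lambda$ enters: since $l=\lambda/2$ is an integer, $c_{l+1}=0$ and $y$ is a polynomial of degree $l$, whereas for half-integral $l$ the series would not terminate. Setting $t=1$ in \eqref{eq:ode} gives $y(1)=0$, so $y=(1-t)q$ with a polynomial $q$. This is what makes $y\,d\varphi_2=q\,\omega_2$ smooth along the circle $z_2=0$. Define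
\[
\nu_{2l}=-\frac1l\,y'(t)\,\omega_1+q(t)\,\omega_2 .
\]
For $l=1$ we get $y=1-t$ and $\nu_2=\theta_3$. For $l=2$ we get $y=1-4t+3t^2$ and the form $\nu_4$ of Section~\ref{sec:four}.

\begin{proposition}\label{prop:nu}
The form $\nu_{2l}$ lies in $E_{2l}$, vanishes nowhere, and satisfies $\langle\nu_{2l},\theta_3\rangle=1$ on $K$. For $l\ge2$ its kernel is overtwisted.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:torus} with $A=-y'/l$, $B=q$, $F=-ty'/l$, $G=y$. The system \eqref{eq:system} holds by construction, so $\nu_{2l}\in E_{2l}$, and $F(0)+G(0)=y(0)=1$. In particular $\nu_{2l}\ne0$ where $t=0$.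

Suppose $\nu_{2l}$ vanishes at a point with $0<t<1$. Then $F=G=0$ there. The linear system \eqref{eq:system} has continuous coefficients on $(0,1)$, so uniqueness of solutions gives $y=0$ on $(0,1)$, contradicting $y(0)=1$. At $t=1$ the system is singular, and we argue with orders of vanishing. There $|\nu_{2l}|=|y'(1)|/l$. If $y'(1)=0$, the nonzero polynomial $y$ has a zero of some order $m\ge2$ at $t=1$. Then $ty'$ vanishes to order exactly $m-1\ge1$, its derivative to order exactly $m-2$, and $(1-t)(ty')'$ to order exactly $m-1$. But $l^2y$ vanishes to order $m$, contradicting \eqref{eq:ode}. So $\nu_{2l}$ vanishes nowhere and is a contact form.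

By Lemma~\ref{lem:torus}(c) it remains to find a zero of $y$ in $(0,1)$ when $l\ge2$. Two integrations by parts, with $t(1-t)y'$ vanishing at both ends and $y(1)=0$, give
\[
\int_0^1(1-t)(ty')'\,dt=\int_0^1ty'\,dt=-\int_0^1y\,dt .
\]
Integrating \eqref{eq:ode} therefore yields $(l^2-1)\int_0^1y\,dt=0$. For $l\ge2$ the integral of $y$ is zero. Since $y>0$ near $t=0$, it is negative somewhere in $(0,1)$ and has a zero in between.
\end{proof}

For $l=1$ the last identity is empty, and indeed $y=1-t$ has no zero in $(0,1)$.

\begin{remark}\label{rem:unique}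
Every $T^2$-invariant form in $E_{2l}$ is a multiple of $\nu_{2l}$, so a tight eigenform with $l\ge2$ cannot be invariant. On $0<t<1$ an invariant form is $\alpha=\tilde E\,dt+\tilde F\,d\varphi_1+\tilde G\,d\varphi_2$ with coefficients depending on $t$. The form $d\alpha$ has no $d\varphi_1\wedge d\varphi_2$ term, while $\ast\,dt$ is a nonzero multiple of $d\varphi_1\wedge d\varphi_2$. So $\tilde E=0$ if $\alpha\in E_{2l}$, and $(\tilde F,\tilde G)$ solves \eqref{eq:system}. With $(F,G)$ the solution belonging to $\nu_{2l}$, the system gives $(F\tilde G-\tilde FG)'=0$. As $t\to0$, both $F$ and $\tilde F=\alpha(\partial_{\varphi_1})$ tend to $0$, since $|\partial_{\varphi_1}|=\sqrt t$, while $G$ and $\tilde G$ stay bounded. Hence $F\tilde G-\tilde FG=0$; the two solutions are proportional at one point, and then everywhere by uniqueness. For odd $\lambda$ the only invariant eigenform is $0$: the torus contains $x\mapsto-x$, which fixes each $\theta_i$, so the components are both even and odd. Negative eigenvalues reduce to these cases, because $\rho^*$ preserves $T^2$-invariance.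
\end{remark}

For general $l$ we do not have the explicit splitting \eqref{eq:four}, but for small $a$ compactness replaces it.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\lambda=2l$ and $\alpha=\mu_\lambda+a\nu_\lambda\in E_\lambda$ with $a>0$. Put $h=\langle\nu_\lambda,\theta_3\rangle$, a polynomial in $t$ with $h(0)=1$. Since $\mu_\lambda$ is orthogonal to $\theta_3$, the splitting \eqref{eq:split} of $\alpha$ has $p=ah$ and $\alpha^\perp=\mu_\lambda+a\nu_\lambda^\perp$. Choose $\delta\in(0,1)$ with $h>0$ on $[0,\delta]$, and let $M=\max|\nu_\lambda|$, so that $|h|\le M$ and $|\nu_\lambda^\perp|\le M$. Choose $a>0$ so small that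
\begin{equation}\label{eq:small}
(\lambda-2)\,aM<2\sqrt{2\lambda}\,\big(\delta^{\,l-1}-aM\big).
\end{equation}
This is possible because at $a=0$ the left side is $0$ and the right side is positive.

Where $t\le\delta$ we have $p>0$. So $\alpha\ne0$ there, and \eqref{eq:angle} imposes no condition. Where $t\ge\delta$, Lemma~\ref{lem:mu} with $k=2l-2$ gives $|\mu_\lambda|=t^{\,l-1}\ge\delta^{\,l-1}$, so
\[
|\alpha^\perp|\ge\delta^{\,l-1}-aM,\qquad |p|\le aM .
\]
By \eqref{eq:small}, $\delta^{\,l-1}-aM>0$, so $\alpha\neq0$, and $(\lambda-2)|p|<2\sqrt{2\lambda}\,|\alpha^\perp|$. Lemma~\ref{lem:angle} applies: $\ker\alpha$ is isotopic to $\xi_{\mathrm{std}}$ and is tight. The form $\rho^*\alpha$ of Section~\ref{sec:coframe} gives the eigenvalue $-2l$.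
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:list}(2) and (3)]
(2) Let $k$ be even and $\lambda=k+2$. Tight forms in $E_\lambda$ exist by Theorem~\ref{thm:main}. Since $E_\lambda$ is finite-dimensional, its topology is given by the norm $\|\beta\|=\max|\beta|$. Let $\alpha\in E_\lambda$ be tight and let $m=\min|\alpha|$, which is positive by compactness. If $\beta\in E_\lambda$ and $\|\beta\|<m$, then $|\alpha+s\beta|\ge m-\|\beta\|>0$ for $0\le s\le1$, and $\alpha+\beta$ is tight by Lemma~\ref{lem:path}.

(3) For odd $k$ every eigenform has a zero by part (1), so none is overtwisted. For $k=0$ every nonzero eigenform is tight by Corollary~\ref{cor:two}. For even $k=2l-2\ge2$ we have $l\ge2$, and $\nu_{2l}$ is overtwisted by Proposition~\ref{prop:nu}.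
\end{proof}

\begin{remark}[Real projective space]\label{rem:rp3}
For even $k=2l-2$ the forms $\mu_{2l}$ and $\nu_{2l}$ are invariant under $x\mapsto-x$, because $z_1^k$, $t$, $\eta$, $\omega_1$, $\omega_2$ are, and $\rho$ commutes with this map. The tight fields of Theorem~\ref{thm:main} therefore descend to Beltrami fields on the round $\mathbb{RP}^3$. They are tight there too: a disk is simply connected, so an overtwisted disk in $\mathbb{RP}^3$ would lift to an embedded disk in $\mathbb S^3$ that is tangent to the contact planes along its boundary.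
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Beltrami representatives for homotopy classes of contact structures},
\texttt{https://mat.univie.ac.at/\textasciitilde{}branding/workshop/slobodeanu-2022.pdf}

\end{thebibliography}
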